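\title{Multiplicative commutators of invertible operators on Hilbert space}

\begin{abstract}
We show that an invertible operator on a separable infinite-dimensional complex Hilbert space has the form $ABA^{-1}B^{-1}$ if and only if it is not of the form $\lambda I+K$ with $K$ compact and $|\lambda|\neq 1$. This extends a theorem of Brown and Pearcy from normal operators to all invertible operators. The same classification holds in every infinite dimension, with the compact operators replaced by the closure of the operators of smaller rank. Compact perturbations of unimodular scalars are treated with a bilateral shift and a fixed-point equation; all other operators are factored into a lower and an upper triangular operator, each similar to the inverse of the other.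
\end{abstract}

\section{Introduction}

Let $\mathcal H$ be a complex Hilbert space and $\mathcal L(\mathcal H)$ the algebra of bounded linear operators on it. An invertible $T\in\mathcal L(\mathcal H)$ is a \emph{multiplicative commutator} if $T=ABA^{-1}B^{-1}$ for some invertible $A,B\in\mathcal L(\mathcal H)$. Equivalently, there is an invertible $B$ such that $TB$ is similar to $B$. Which invertible operators are multiplicative commutators?

In finite dimension the determinant gives an obstruction, since $\det(ABA^{-1}B^{-1})=1$. In infinite dimension there is no determinant, and the first test case is a scalar $T=\lambda I$. If $ABA^{-1}=\lambda B$, then $B$ and $\lambda B$ have the same spectral radius, which is positive, so $|\lambda|=1$. Conversely, every $\lambda$ with $|\lambda|=1$ occurs: take for $A$ a bilateral shift and for $B$ the diagonal operator with entries $\lambda^{-n}$ (Section~\ref{sec:shift}). The obstruction survives compact perturbation. For separable infinite-dimensional $\mathcal H$, Brown and Pearcy proved the following.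
\begin{enumerate}
\item[(1)] If a multiplicative commutator has the form $\lambda I+K$ with $K$ compact, then $|\lambda|=1$.
\item[(2)] An invertible \emph{normal} operator is a multiplicative commutator if and only if it is not of the form $\lambda I+K$ with $K$ compact and $|\lambda|\neq1$.
\end{enumerate}
By (2), the operator $2I\oplus3I$ on a sum of two infinite-dimensional spaces is a multiplicative commutator, although $2I$ is not and although it at least doubles the norm of every vector. So size alone is no obstruction, and one is led to guess that (1) is the only obstruction there is. The question, which we take from \cite{weyl}, is whether the converse of (1) holds: is every invertible operator that is not of the form $\lambda I+K$, with $K$ compact and $|\lambda|\ne1$, a multiplicative commutator? The answer is yes.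

A \emph{bilateral shift of multiplicity $\kappa$} is a unitary $A$ for which there is an orthogonal decomposition $\mathcal H=\bigoplus_{n\in\mathbb Z}\mathcal H_n$ with $A\mathcal H_n=\mathcal H_{n+1}$ and $\dim\mathcal H_0=\kappa$.

\begin{theorem}\label{thm:sep}
Let $\mathcal H$ be separable and infinite-dimensional, and let $T\in\mathcal L(\mathcal H)$ be invertible. Then $T$ is a multiplicative commutator if and only if $T$ is not of the form $\lambda I+K$ with $K$ compact and $|\lambda|\neq1$. If $T=\lambda I+K$ with $K$ compact and $|\lambda|=1$, then $T=ABA^{-1}B^{-1}$ with $A$ a bilateral shift of infinite multiplicity.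
\end{theorem}

Separability plays no role once the compact operators are replaced by the right ideal. The \emph{dimension} of a Hilbert space is the cardinality of an orthonormal basis, and the \emph{rank} of an operator is the dimension of the closure of its range.

\begin{theorem}\label{thm:gen}
Let $\mathcal H$ be a Hilbert space of infinite dimension $\kappa$, and let $\mathcal J$ be the norm closure of the set of operators of rank less than $\kappa$. An invertible $T\in\mathcal L(\mathcal H)$ is a multiplicative commutator if and only if $T\notin\lambda I+\mathcal J$ for every $\lambda$ with $|\lambda|\neq1$. If $T\in\lambda I+\mathcal J$ with $|\lambda|=1$, then $T=ABA^{-1}B^{-1}$ with $A$ a bilateral shift of multiplicity $\kappa$.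
\end{theorem}

For $\kappa=\aleph_0$ the set $\mathcal J$ is the closure of the finite-rank operators, that is, the ideal of compact operators. Theorem~\ref{thm:sep} is therefore the case $\kappa=\aleph_0$ of Theorem~\ref{thm:gen}, and we prove the latter. Throughout, a cardinal is \emph{small} if it is less than $\kappa$; a reader interested only in the separable case may read ``finite'' for ``small'' and ``compact'' for ``in $\mathcal J$''.

Necessity is Proposition~\ref{prop:nec}. An invertible $T$ that satisfies the condition of Theorem~\ref{thm:gen} either lies in $\lambda I+\mathcal J$ with $|\lambda|=1$ or lies outside $\mathbb CI+\mathcal J$. The two cases are Propositions~\ref{prop:B} and~\ref{prop:A}; their proofs are independent and use different methods. Neither uses (1) or (2).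

From now on $\mathcal H$, $\kappa$ and $\mathcal J$ are as in Theorem~\ref{thm:gen}, a scalar also denotes the corresponding multiple of an identity operator, and $\sigma(\cdot)$ is the spectrum.

\section{The ideal $\mathcal J$ and the necessary condition}\label{sec:ideal}

We use three facts about dimension. Hilbert spaces of equal dimension are unitarily isomorphic. A finite sum of small cardinals is small, and $\aleph_0\cdot\kappa=\kappa$. Finally,
\begin{equation}\label{eq:dim}
\text{the closed span of a set of cardinality $\alpha$ has dimension at most $\alpha$.}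
\end{equation}
For infinite $\alpha$, the combinations with coefficients in $\mathbb Q+i\mathbb Q$ form a dense set of cardinality at most $\alpha$, and each of the disjoint balls of radius $\frac12$ about the members of an orthonormal basis contains a point of it.

\begin{lemma}\label{lem:ideal}
The operators of small rank form a two-sided ideal that is closed under adjoints, and $\mathcal J$ is a proper closed two-sided ideal of $\mathcal L(\mathcal H)$.
\end{lemma}

\begin{proof}
Let $F,F'$ have small rank, let $\mathcal E,\mathcal E'$ be orthonormal bases of the closures of their ranges, and let $X\in\mathcal L(\mathcal H)$. The ranges of $F+F'$, $FX$ and $XF$ lie in the closed spans of $\mathcal E\cup\mathcal E'$, $\mathcal E$ and $X\mathcal E$. The range of $F^*$ lies in the closed span of $F^*\mathcal E$, because $F^*$ vanishes on $(\operatorname{ran}F)^\perp$. By \eqref{eq:dim} all four operators have small rank. The closure $\mathcal J$ is then a closed two-sided ideal. It does not contain $1$: if $\|1-F\|<1$, then $F$ is invertible and has rank $\kappa$.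
\end{proof}

\begin{proposition}\label{prop:nec}
If $A,B\in\mathcal L(\mathcal H)$ are invertible and $ABA^{-1}B^{-1}\in\lambda+\mathcal J$, then $|\lambda|=1$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:ideal}, $\mathcal L(\mathcal H)/\mathcal J$ is a nonzero unital Banach algebra, so spectra in it are nonempty and compact. The images $a,b$ of $A,B$ are invertible and satisfy $aba^{-1}=\lambda b$, hence $\sigma(b)=\lambda\sigma(b)$. The number $s=\max\{|z|:z\in\sigma(b)\}$ is positive because $0\notin\sigma(b)$, and $s=|\lambda|s$.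
\end{proof}

\section{Perturbations of unimodular scalars}\label{sec:shift}

\begin{proposition}\label{prop:B}
Let $T=\lambda+K$ be invertible, with $|\lambda|=1$ and $K\in\mathcal J$. Then $T=ABA^{-1}B^{-1}$ with $B$ invertible and $A$ a bilateral shift of multiplicity $\kappa$.
\end{proposition}

\subsection{The equation $ABA^{-1}=TB$ for a shift}

Let $\mathcal K$ be a Hilbert space. An operator $X$ on $\bigoplus_{n\in\mathbb Z}\mathcal K$ is determined by its matrix $(X_{ij})_{i,j\in\mathbb Z}$ over $\mathcal L(\mathcal K)$. Let $A$ be the shift $(Ax)_n=x_{n-1}$. Conjugation by $A$ moves every matrix one step along its diagonals: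
\[
(AXA^{-1})_{ij}=X_{i-1,j-1}.
\]
We fix this $A$ and solve $ABA^{-1}=TB$, which is a difference equation along the diagonals of $B$. Two cases are solved by block diagonal $B$.

\emph{Scalars.} Let $C$ be block diagonal with $C_{nn}=\lambda^{-n}$. Then $(ACA^{-1})_{nn}=\lambda^{-n+1}$, so
\begin{equation}\label{eq:C}
ACA^{-1}=\lambda C .
\end{equation}
The operator $C$ is bounded and invertible exactly when $|\lambda|=1$. This is the only place where that hypothesis is used.

\emph{One nontrivial block.} Let $S\in\mathcal L(\mathcal K)$ be invertible and let $S_0$ be block diagonal with $(S_0)_{00}=S$ and $(S_0)_{nn}=1$ for $n\neq0$. Let $B_0$ be block diagonal with $(B_0)_{nn}=1$ for $n\ge0$ and $(B_0)_{nn}=S$ for $n\le-1$. Then $(B_0)_{n-1,n-1}=(S_0)_{nn}(B_0)_{nn}$ for all $n$ (both sides are $1$ for $n\geq1$ and $S$ for $n\le0$), that is,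
\begin{equation}\label{eq:B0}
AB_0A^{-1}=S_0B_0 .
\end{equation}

The plan is to cut $\mathcal H$ into blocks so that $\lambda^{-1}T$ is an operator $S_0$ of this kind plus a small remainder $R$, and to absorb $R$ into $B$. Compactness cannot make $R$ vanish, so we need to solve $A(1+Z)A^{-1}=(1+R)(1+Z)$ for non-diagonal $R$. The simplest case shows what to expect.

\begin{example}\label{ex:single}
Let $\mathcal K=\mathbb C$ and let $R$ have the single nonzero entry $R_{01}=r$. Put $Z_{i,i+1}=r$ for $i\le-1$ and let all other entries of $Z$ be $0$. Then $AZA^{-1}=Z+R$, and $RZ=0$ because row $1$ of $Z$ vanishes. Hence $A(1+Z)A^{-1}=(1+R)(1+Z)$. The single entry of $R$ has been copied along half of a diagonal, so $Z$ is not compact; on the coordinates $n\le0$ it is $r$ times a unilateral shift, and $1+Z$ is invertible precisely when $|r|<1$.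
\end{example}

In general $Z$ is obtained by summing entries along diagonals. So $R$ must be small in a norm that controls such sums, and $Z$ must be measured in a norm that allows its diagonals to be merely bounded.

\subsection{Summable perturbations of the identity}

For a matrix $X=(X_{ij})$ over $\mathcal L(\mathcal K)$ put
\[
\|X\|_1=\sum_{i,j}\|X_{ij}\|,\qquad \|X\|_{\mathrm d}=\sum_{d\in\mathbb Z}\sup_i\|X_{i,i-d}\| ,
\]
so that $\|X\|_{\mathrm d}\le\|X\|_1$ and $\|1\|_{\mathrm d}=1$. The matrices with $\|X\|_{\mathrm d}<\infty$ form a Banach space $\mathcal D$, namely $\ell^1(\mathbb Z;\ell^\infty(\mathbb Z;\mathcal L(\mathcal K)))$. Each $X\in\mathcal D$ is the matrix of a bounded operator with $\|X\|\le\|X\|_{\mathrm d}$: the $d$-th diagonal defines the operator $x\mapsto(X_{i,i-d}\,x_{i-d})_i$ of norm $\sup_i\|X_{i,i-d}\|$, and these operators are summable in norm.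

\begin{lemma}\label{lem:fixed}
If $\|R\|_1<\frac12$, there is an operator $Z$ with $\|Z\|<1$ and $A(1+Z)A^{-1}=(1+R)(1+Z)$.
\end{lemma}

\begin{proof}
The equation reads $AZA^{-1}-Z=R(1+Z)$. We first invert the left side. For $\|Y\|_1<\infty$ define
\[
\Gamma(Y)_{ij}=\sum_{k\ge1}Y_{i+k,j+k}.
\]
Then $\Gamma(Y)_{i-1,j-1}-\Gamma(Y)_{ij}=Y_{ij}$, and $\sup_i\|\Gamma(Y)_{i,i-d}\|\le\sum_{l}\|Y_{l,l-d}\|$ for each $d$. Therefore
\begin{equation}\label{eq:Gamma}
A\,\Gamma(Y)A^{-1}-\Gamma(Y)=Y,\qquad\|\Gamma(Y)\|_{\mathrm d}\le\|Y\|_1 .
\end{equation}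
Multiplication by $R$ leads back from $\mathcal D$ to summable matrices. Indeed, a row of $X\in\mathcal D$ meets each diagonal once, so $\sum_j\|X_{lj}\|\le\|X\|_{\mathrm d}$ for every $l$, and
\begin{equation}\label{eq:RX}
\|RX\|_1\le\sum_{i,l}\|R_{il}\|\sum_j\|X_{lj}\|\le\|R\|_1\|X\|_{\mathrm d}.
\end{equation}
Put $\rho=\|R\|_1$. By \eqref{eq:Gamma} and \eqref{eq:RX}, the affine map $X\mapsto\Gamma(R(1+X))$ sends $\mathcal D$ to itself and has Lipschitz constant at most $\rho<1$. By the contraction principle it has a fixed point $Z\in\mathcal D$, and \eqref{eq:Gamma} gives $AZA^{-1}-Z=R(1+Z)$. Finally $\|Z\|_{\mathrm d}\le\rho(1+\|Z\|_{\mathrm d})$, so $\|Z\|\le\|Z\|_{\mathrm d}\le\rho/(1-\rho)<1$.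
\end{proof}

\subsection{Cutting the space}

Since $\|K\|\le\|K\|_1$ for every decomposition, we cannot make the whole of $K$ summably small. We can, however, concentrate it in one block. This is where $K\in\mathcal J$ is used.

\begin{lemma}\label{lem:cut}
Let $K\in\mathcal J$ and $\rho>0$. There is an orthogonal decomposition $\mathcal H=\bigoplus_{n\in\mathbb Z}\mathcal H_n$ with $\dim\mathcal H_n=\kappa$ for all $n$ whose projections $P_n$ satisfy
\[
\sum_{(i,j)\ne(0,0)}\|P_iKP_j\|\le\rho .
\]
\end{lemma}

\begin{proof}
Let $\eta>0$. Choose $F$ of small rank with $\|K-F\|\le\eta$, and let $E$ be the projection onto the closure of $\operatorname{ran}F+\operatorname{ran}F^*$; it has small rank by Lemma~\ref{lem:ideal} and \eqref{eq:dim}. We have $(1-E)F=0$ and $(1-E)F^*=0$, hence also $F(1-E)=0$, and so $\|(1-E)K\|\le\eta$ and $\|K(1-E)\|\le\eta$. Both bounds persist for every projection $E'\ge E$, because $1-E'=(1-E)(1-E')=(1-E')(1-E)$.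

Put $\delta=\rho/6$. Apply this with $\eta=\delta4^{-m}$ for $m=1,2,\dots$, and replace the $m$-th projection by the projection onto the closed span of the ranges of the first $m$. This gives projections $E_1\le E_2\le\cdots$ of small rank with
\[
\|(1-E_m)K\|\le\delta4^{-m},\qquad\|K(1-E_m)\|\le\delta4^{-m}.
\]
Join orthonormal bases of the ranges of $E_1,E_2-E_1,E_3-E_2,\dots$ and of the orthogonal complement of all of them. The result is an orthonormal basis $\mathcal B$ of $\mathcal H$ containing a basis $\mathcal B_m$ of $E_m\mathcal H$ for each $m$. Partition $\mathcal B$ into sets $\mathcal F_n$, $n\in\mathbb Z$, of cardinality $\kappa$. For $n\neq0$ let $\mathcal H_n$ be the closed span of $\mathcal F_n\setminus\mathcal B_{|n|}$, a set of cardinality $\kappa$ since $\mathcal B_{|n|}$ is small. Let $\mathcal H_0$ be the closed span of the remaining basis vectors, among which are those of $\mathcal F_0$.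

For $n\ne0$ we have $P_n\le1-E_{|n|}$. Hence $\|P_iKP_j\|\le\delta4^{-|i|}$ if $i\neq0$, and $\|P_iKP_j\|\le\delta4^{-|j|}$ if $j\ne0$. If both indices are nonzero, the smaller bound is at most the geometric mean $\delta2^{-|i|}2^{-|j|}$, and these terms add up to $\delta\bigl(\sum_{n\neq0}2^{-|n|}\bigr)^2=4\delta$. The terms with exactly one zero index add up to at most $2\delta\sum_{n\ne0}4^{-|n|}=\frac43\delta$. The total is less than $6\delta=\rho$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:B}}

Put $T'=\lambda^{-1}T=1+K'$ with $K'=\lambda^{-1}K\in\mathcal J$. How small the remainder must be depends on the norms of the central block $S$ and of its inverse, while $S$ depends on the decomposition. We therefore fix a bound in advance: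
\[
m=\max\{1,\|T\|,2\|T^{-1}\|\},\qquad\rho=\frac1{4m^2}.
\]
Apply Lemma~\ref{lem:cut} to $K'$ and $\rho$, and identify all $\mathcal H_n$ unitarily with one space $\mathcal K$ of dimension $\kappa$. The shift $A$ becomes a bilateral shift of multiplicity $\kappa$ on $\mathcal H$.

Let $R=K'-P_0K'P_0$ and $S_0=T'-R=1+P_0K'P_0$. Then $\|R\|\le\|R\|_1\le\rho$, and $S_0$ is block diagonal with central block $S=T'_{00}$ and all other blocks equal to $1$; in particular $\|S\|\le\|T'\|=\|T\|\le m$. Here the invertibility of $T$ enters: $S_0=T'(1-T'^{-1}R)$ with $\|T'^{-1}R\|\le\frac m2\cdot\frac1{4m^2}\le\frac12$, so $S_0$ is invertible and $\|S^{-1}\|\le\|S_0^{-1}\|\le2\|T^{-1}\|\le m$.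

Let $B_0$ be as in \eqref{eq:B0} and put $R'=(S_0B_0)^{-1}RB_0$, so that
\begin{equation}\label{eq:Rprime}
T'B_0=S_0B_0+RB_0=S_0B_0(1+R').
\end{equation}
The operators $B_0$ and $S_0B_0$ are block diagonal with blocks $1$ or $S$. Hence $\|R'_{ij}\|\le m\|R_{ij}\|m$ and $\|R'\|_1\le m^2\rho=\frac14$. Lemma~\ref{lem:fixed} gives $Z$ with $\|Z\|<1$ and $A(1+Z)A^{-1}=(1+R')(1+Z)$. The operator $B=B_0(1+Z)C$ is invertible, and by \eqref{eq:B0}, \eqref{eq:C} and \eqref{eq:Rprime},
\[
ABA^{-1}=S_0B_0\cdot(1+R')(1+Z)\cdot\lambda C=\lambda T'B_0(1+Z)C=TB .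
\]
Thus $T=ABA^{-1}B^{-1}$. \qed

\section{Operators that are not scalar modulo $\mathcal J$}\label{sec:LU}

\begin{proposition}\label{prop:A}
Every invertible $T\in\mathcal L(\mathcal H)$ with $T\notin\mathbb C+\mathcal J$ is a multiplicative commutator.
\end{proposition}

\subsection{Triangular factorization}

Operators $X$ and $Y$, possibly on different Hilbert spaces, are \emph{similar}, written $X\sim Y$, if $X=VYV^{-1}$ for a bounded bijection $V$. Similar operators have the same spectrum, and an operator similar to a multiplicative commutator is one (conjugate both factors). The proof rests on three observations.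

\emph{A criterion.} If $T=LU$ with $L\sim U^{-1}$, then $T$ is a multiplicative commutator: from $L=VU^{-1}V^{-1}$ we get $T=VU^{-1}V^{-1}U$.

\emph{Block factorization.} Let $T=\begin{pmatrix}Z&Q\\R&S\end{pmatrix}$ with $Z$ invertible, and let $\Sigma=S-RZ^{-1}Q$ be the Schur complement of $Z$. If $Z=D_1E_1$ and $\Sigma=D_2E_2$ with invertible factors, then
\begin{equation}\label{eq:LU}
T=LU,\qquad L=\begin{pmatrix}D_1&0\\RE_1^{-1}&D_2\end{pmatrix},\qquad U=\begin{pmatrix}E_1&D_1^{-1}Q\\0&E_2\end{pmatrix},
\end{equation}
since the lower right entry of $LU$ is $R(D_1E_1)^{-1}Q+D_2E_2=S$.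

\emph{Removing the corner.} We do not control the off-diagonal entries of $L$ and $U$. Rosenblum's theorem makes them irrelevant.

\begin{lemma}[Rosenblum]\label{lem:ros}
Let $P\in\mathcal L(\mathcal H_1)$ and $Q\in\mathcal L(\mathcal H_2)$ have disjoint spectra. Then $\begin{pmatrix}P&0\\R&Q\end{pmatrix}\sim P\oplus Q$ and $\begin{pmatrix}P&R'\\0&Q\end{pmatrix}\sim P\oplus Q$ for all bounded $R$ and $R'$.
\end{lemma}

\begin{proof}
Let $\Gamma$ be a cycle in $\mathbb C\setminus(\sigma(P)\cup\sigma(Q))$ with winding number $1$ on $\sigma(P)$ and $0$ on $\sigma(Q)$, and put $X=\frac1{2\pi i}\int_\Gamma(z-Q)^{-1}R(z-P)^{-1}\,dz$. Since $(z-P)^{-1}P=z(z-P)^{-1}-1$, and likewise for $Q$,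
\[
XP-QX=\frac1{2\pi i}\int_\Gamma\bigl[R(z-P)^{-1}-(z-Q)^{-1}R\bigr]dz=R,
\]
and so $\begin{pmatrix}1&0\\X&1\end{pmatrix}\begin{pmatrix}P&0\\0&Q\end{pmatrix}\begin{pmatrix}1&0\\-X&1\end{pmatrix}=\begin{pmatrix}P&0\\R&Q\end{pmatrix}$. Interchanging the two summands gives the upper triangular case.
\end{proof}

Thus, if $\sigma(D_1)\cap\sigma(D_2)=\emptyset=\sigma(E_1)\cap\sigma(E_2)$, it is enough to arrange $D_1\oplus D_2\sim E_1^{-1}\oplus E_2^{-1}$. This needs freedom in the choice of the corner $Z$, and that freedom comes from $T$ not being scalar.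

\begin{example}\label{ex:2x2}
Let $T$ be an invertible non-scalar $2\times2$ matrix. Some vector $x$ is not an eigenvector, and in the basis $x,Tx$ the matrix is $\begin{pmatrix}0&\xi\\1&\eta\end{pmatrix}$ with $\xi=-\det T$. The entry $1$ below the diagonal lets us prescribe the corner: for any $z\neq0$,
\[
\begin{pmatrix}1&z\\0&1\end{pmatrix}\begin{pmatrix}0&\xi\\1&\eta\end{pmatrix}\begin{pmatrix}1&-z\\0&1\end{pmatrix}=\begin{pmatrix}z&\xi+z\eta-z^2\\1&\eta-z\end{pmatrix},
\]
with Schur complement $-z^{-1}\xi$; the entry $\eta$ has dropped out. Put $w=z^{-1}$, choose $d\neq0$, and factor $z=d\cdot(wd)^{-1}$ and $-w\xi=(-w)\cdot\xi$. Then $L$ has diagonal $(d,-w)$ and $U^{-1}$ has diagonal $(wd,\xi^{-1})$. Equality of the determinants forces $\xi=-1$, that is, $\det T=1$. In that case take $w=d=1$: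
\[
T\sim\begin{pmatrix}1&\eta-2\\1&\eta-1\end{pmatrix}=\begin{pmatrix}1&0\\1&-1\end{pmatrix}\begin{pmatrix}1&\eta-2\\0&-1\end{pmatrix}.
\]
The first factor and the inverse of the second both have eigenvalues $1$ and $-1$, so they are similar and $T$ is a multiplicative commutator.
\end{example}

The proof of Proposition~\ref{prop:A} follows this example with operator entries. Three things change. The vector $x$ is replaced by a subspace $\mathcal M_1$ of full dimension in general position to $T\mathcal M_1$. These two subspaces need not span $\mathcal H$, so there is a third row and column. And the matching of diagonals, which required $\det T=1$, is achieved for every $T$ by repeating blocks infinitely often.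

\subsection{A normal form}

The next lemma is the only place where $T\notin\mathbb C+\mathcal J$ is used. Note that $\operatorname{dist}(Tx,\mathbb Cx)=\|Tx-q(x)x\|$ for a unit vector $x$, where $q(x)=\langle Tx,x\rangle$.

\begin{lemma}\label{lem:eps}
Let $T\notin\mathbb C+\mathcal J$. There is $\varepsilon>0$ such that every closed subspace $\mathcal N$ with $\dim\mathcal N^\perp$ small contains a unit vector $x$ with $\operatorname{dist}(Tx,\mathbb Cx)\ge\varepsilon$.
\end{lemma}

\begin{proof}
Suppose not, and let $\varepsilon>0$. There is a closed $\mathcal N$ with $\dim\mathcal N^\perp$ small and $\|Tx-q(x)x\|<\varepsilon$ for all unit vectors $x\in\mathcal N$; this $\mathcal N$ is infinite-dimensional. We show that $q$ is nearly constant on $\mathcal N$. Let $x\perp y$ be unit vectors in $\mathcal N$ and $u=(x+y)/\sqrt2$. From $Tx+Ty=\sqrt2\,Tu$ we get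
\[
\|(q(x)-q(u))x+(q(y)-q(u))y\|\le(2+\sqrt2)\,\varepsilon\le4\varepsilon .
\]
Both coefficients have modulus at most $4\varepsilon$, so $|q(x)-q(y)|\le8\varepsilon$. For arbitrary unit vectors $x,y\in\mathcal N$, comparison with a unit vector of $\mathcal N$ orthogonal to both gives $|q(x)-q(y)|\le16\varepsilon$. Fix a unit vector $x_0\in\mathcal N$ and put $\mu_\varepsilon=q(x_0)$. Then $\|(T-\mu_\varepsilon)x\|\le17\varepsilon$ for unit $x\in\mathcal N$. With $P$ the projection onto $\mathcal N$, the operator $(T-\mu_\varepsilon)(1-P)$ has small rank and $\|(T-\mu_\varepsilon)P\|\le17\varepsilon$, so $\operatorname{dist}(T-\mu_\varepsilon,\mathcal J)\le17\varepsilon$. Since $|\mu_\varepsilon|\le\|T\|$, the sequence $\mu_{1/k}$ has a limit point $\mu$, and $T-\mu\in\mathcal J$ because $\mathcal J$ is closed. This is a contradiction.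
\end{proof}

\begin{lemma}\label{lem:normal}
Let $T\notin\mathbb C+\mathcal J$ be invertible and let $\mathcal K$ be a Hilbert space of dimension $\kappa$. Then $T$ is similar to an operator on $\mathcal K^3$ of the form
\[
T_1=\begin{pmatrix}0&G_{11}&G_{12}\\1&Y_1&Y_2\\0&G_{21}&G_{22}\end{pmatrix},\qquad\text{with } G=\begin{pmatrix}G_{11}&G_{12}\\G_{21}&G_{22}\end{pmatrix}\text{ invertible on }\mathcal K^2 .
\]
\end{lemma}

\begin{proof}
Let $\varepsilon$ be as in Lemma~\ref{lem:eps}. Consider sets $\mathcal X$ of unit vectors $x$ with $\operatorname{dist}(Tx,\mathbb Cx)\ge\varepsilon$ such that the planes $\operatorname{span}\{x,Tx\}$, $x\in\mathcal X$, are mutually orthogonal. By Zorn's lemma there is a maximal one; it is orthonormal, so $|\mathcal X|\le\kappa$. Suppose $|\mathcal X|<\kappa$. By \eqref{eq:dim}, the closed span of the vectors $x,Tx,T^*x,T^*Tx$ ($x\in\mathcal X$) has small dimension, so Lemma~\ref{lem:eps} gives a unit vector $x'$ orthogonal to it with $\operatorname{dist}(Tx',\mathbb Cx')\ge\varepsilon$. For $x\in\mathcal X$ we have $x'\perp x,Tx$, and also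 $\langle Tx',x\rangle=\langle x',T^*x\rangle=0$ and $\langle Tx',Tx\rangle=\langle x',T^*Tx\rangle=0$. So $x'$ can be added to $\mathcal X$, against maximality. Hence $|\mathcal X|=\kappa$.

In each plane the pair $x,Tx$ is uniformly independent. Write $Tx=q(x)x+y$ with $y\perp x$ and $\|y\|\ge\varepsilon$, and let $v=\alpha x+\beta Tx$. Then $\|v\|^2=|\alpha+\beta q(x)|^2+|\beta|^2\|y\|^2$, so $|\beta|\le\|v\|/\varepsilon$ and $|\alpha|\le(1+\|T\|/\varepsilon)\|v\|$. Thus $\|v\|^2\ge c(|\alpha|^2+|\beta|^2)$ with $c>0$ independent of $x$.

Split $\mathcal X=\mathcal X_1\sqcup\mathcal X_2$ with both parts of cardinality $\kappa$, and let $\mathcal M_1$ be the closed span of $\mathcal X_1$. For $u=\sum\alpha_xx$ and $u'=\sum\beta_xx$ in $\mathcal M_1$, the vector $u+Tu'=\sum(\alpha_xx+\beta_xTx)$ is an orthogonal sum, so $\|u+Tu'\|^2\ge c(\|u\|^2+\|u'\|^2)$. Hence $(u,u')\mapsto u+Tu'$ is an isomorphism of $\mathcal M_1\oplus\mathcal M_1$ onto the closed subspace $\mathcal M_1+T\mathcal M_1$. Its orthogonal complement $\mathcal M_3$ contains $\mathcal X_2$ and so has dimension $\kappa$.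

Let $J:\mathcal K\to\mathcal M_1$ and $J':\mathcal K\to\mathcal M_3$ be unitary. Then $\Phi(u,v,w)=Ju+TJv+J'w$ is an isomorphism $\mathcal K^3\to\mathcal H$ with $T\Phi(u,0,0)=\Phi(0,u,0)$, so $T_1=\Phi^{-1}T\Phi$ has the stated first column. Interchanging the first two rows of $T_1$ gives the invertible operator $\begin{pmatrix}1&Y\\0&G\end{pmatrix}=\begin{pmatrix}1&0\\0&G\end{pmatrix}\begin{pmatrix}1&Y\\0&1\end{pmatrix}$, where $Y=(Y_1\ \,Y_2)$. The last factor is invertible, hence so is $G$.
\end{proof}

\begin{remark}
The third summand cannot be dropped. Let $T=1+N$ on $\mathcal K^3$ with $N(u,v,w)=(0,u,0)$, and suppose that $\mathcal K^3=\mathcal M+T\mathcal M$ with $\mathcal M\cap T\mathcal M=0$. Then $\mathcal M\cap\ker N=0$ and $\mathcal K^3=\mathcal M+N\mathcal M$. If $x=u+Nu'$ lies in $\ker N$, with $u,u'\in\mathcal M$, then $Nu=0$ because $N^2=0$, so $u=0$. This gives $\ker N\subset\operatorname{ran}N$, which is false.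
\end{remark}

\subsection{Prescribing the corner and splitting the Schur complement}

Let $Z\in\mathcal L(\mathcal K)$ be invertible, $W=Z^{-1}$, and $\nu\in\mathbb C$. Write $T_1$ with respect to $\mathcal K\oplus\mathcal K^2$ as $\begin{pmatrix}0&g\\R&S_1\end{pmatrix}$, where $g=(G_{11}\ \,G_{12})$ and $R=\begin{pmatrix}1\\0\end{pmatrix}$, and let $v=(Z\ \,\nu)$, so that $vR=Z$. Then
\[
T_2:=\begin{pmatrix}1&v\\0&1\end{pmatrix}T_1\begin{pmatrix}1&-v\\0&1\end{pmatrix}=\begin{pmatrix}Z&g+vS_1-Zv\\R&S_1-Rv\end{pmatrix}.
\]
The Schur complement of $Z$ is $\Sigma=S_1-RW(g+vS_1)$. Let $g'=(G_{21}\ \,G_{22})$, so that $S_1$ has rows $Y$ and $g'$ and $vS_1=ZY+\nu g'$. The first row of $\Sigma$ is $Y-W(g+ZY+\nu g')=-W(g+\nu g')$ and the second is $g'$. Thus, as in Example~\ref{ex:2x2}, $Y$ drops out: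
\[
\Sigma=\begin{pmatrix}-W&0\\0&1\end{pmatrix}\begin{pmatrix}1&\nu\\0&1\end{pmatrix}G .
\]

We know nothing about $G$ except that it is invertible. We therefore put it entirely into the factor $E_2$ and keep $E_2$ independent of $W$; then $W$ can be chosen afterwards, with knowledge of $E_2$. For scalars $\mu$ and $\gamma>0$ let
\[
D_2=\begin{pmatrix}-W&0\\0&1\end{pmatrix}\begin{pmatrix}1&0\\\mu&\gamma\end{pmatrix}=\begin{pmatrix}-W&0\\\mu&\gamma\end{pmatrix},\qquad
H=G^{-1}\begin{pmatrix}1&-\nu\\0&1\end{pmatrix}\begin{pmatrix}1&0\\\mu&\gamma\end{pmatrix}.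
\]
Then $H$ is invertible on $\mathcal K^2$ and $\Sigma=D_2E_2$ with $E_2=H^{-1}$. For an invertible $D\in\mathcal L(\mathcal K)$ put $D_1=D$ and $E_1=(WD)^{-1}$, so that $D_1E_1=Z$, and let $T_2=LU$ be the factorization \eqref{eq:LU}.

\begin{lemma}\label{lem:reduce}
Suppose that
\begin{enumerate}
\item[(a)] $\gamma\notin\sigma(-W)$,
\item[(b)] $\sigma(D)\cap\bigl(\sigma(-W)\cup\{\gamma\}\bigr)=\emptyset$,
\item[(c)] $\sigma(WD)\cap\sigma(H)=\emptyset$,
\item[(d)] $D\oplus(-W)\oplus\gamma1_{\mathcal K}\sim WD\oplus H$.
\end{enumerate}
Then $T$ is a multiplicative commutator.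
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:ros} three times. By (a), $D_2\sim(-W)\oplus\gamma$, so $\sigma(D_2)=\sigma(-W)\cup\{\gamma\}$, and then (b) gives $L\sim D\oplus(-W)\oplus\gamma$. By (c), the inverses $E_1=(WD)^{-1}$ and $E_2=H^{-1}$ have disjoint spectra, so $U\sim E_1\oplus E_2$ and $U^{-1}\sim WD\oplus H$. By (d), $L\sim U^{-1}$, so $T_2$ is a multiplicative commutator, and $T\sim T_1\sim T_2$.
\end{proof}

The summand $\gamma$ on the left of (d) is the trace left by the third row. We shall match it with a summand of $WD$, and then (c) requires $\gamma\notin\sigma(H)$. This is what $\nu$ and $\mu$ are for, and both are needed: if $G=1$, then $H-\gamma$ has a zero column when $\nu=0$ and a zero row when $\mu=0$, whatever $\gamma$ is. Now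
\[
H-\gamma=\gamma\,G^{-1}\left[\begin{pmatrix}(1-\nu\mu)/\gamma&-\nu\\\mu/\gamma&1\end{pmatrix}-G\right],
\]
and it suffices that the scalar matrix dominate $G$ in all directions. Take
\[
r=\|G\|+2,\qquad\nu=-r,\qquad\mu=-r^{-1},\qquad\gamma=r^{-2}.
\]
The bracket becomes
\[
\begin{pmatrix}0&r\\-r&1\end{pmatrix}-G=r\left[\begin{pmatrix}0&1\\-1&0\end{pmatrix}+\frac1r\left(\begin{pmatrix}0&0\\0&1\end{pmatrix}-G\right)\right],
\]
which is $r$ times a unitary plus an operator of norm at most $(1+\|G\|)/r<1$, hence invertible. So $\gamma>0$ and $\gamma\notin\sigma(H)$. Proposition~\ref{prop:A} now follows from Lemma~\ref{lem:reduce} and the next lemma, with $Z=W^{-1}$.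

\subsection{Matching the diagonals}

\begin{lemma}\label{lem:match}
Let $\mathcal K$ be an infinite-dimensional Hilbert space, $H$ an invertible operator on $\mathcal K^2$, and $\gamma>0$ with $\gamma\notin\sigma(H)$. There are invertible $D,W\in\mathcal L(\mathcal K)$ that satisfy conditions \emph{(a)--(d)} of Lemma~\ref{lem:reduce}.
\end{lemma}

\begin{proof}
The spaces $\mathcal K$, $\mathcal K^2$ and a countably infinite orthogonal sum $\mathcal K^\infty$ of copies of $\mathcal K$ have the same dimension. The conditions are unchanged if $H$, or the pair $(D,W)$, is transported by a unitary. So we may let $H$ act on $\mathcal K$ and construct $D$ and $W$ as block diagonal operators on $\mathcal K^\infty$. Choose $\rho>1$ such that $\sigma(H)\cup\{\gamma\}$ lies in the annulus $\mathcal A=\{\rho^{-1}<|z|<\rho\}$, and put $\tau=\rho^2$.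

Condition (d) is a bookkeeping problem: the blocks of $D$, of $-W$ and $\gamma$ on the left must be paired with the blocks of $WD$ and $H$ on the right. We solve it in three steps; the rows refer to Table~\ref{tab:blocks}.

\begin{table}[h]
\centering
\begin{tabular}{c|ccc|c|c}
row & $D$ & $W$ & $-W$ & $WD$ & occurs\\ \hline
0 & $-\tau^2$ & $-H$ & $H$ & $\tau^2H$ & once\\
1 & $\tau^2H$ & $\tau$ & $-\tau$ & $\tau^3H$ & $\aleph_0$ times\\
2 & $\tau^3H$ & $\tau^{-1}$ & $-\tau^{-1}$ & $\tau^2H$ & $\aleph_0$ times\\ \hline
3 & $st$ & $t^{-1}$ & $-t^{-1}$ & $s$ & once for each $(s,t)$\\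
4 & $st$ & $t$ & $-t$ & $st^2$ & once for each $(s,t)$\\
5 & $st^2$ & $t^{-1}$ & $-t^{-1}$ & $st$ & once for each $(s,t)$
\end{tabular}
\caption{The diagonal blocks of $D$ and $W$, each acting on a copy of $\mathcal K$. In rows 3--5 the pair $(s,t)$ runs over $(-\tau,\tau)$, $(-\tau^{-1},\tau^{-1})$ and $(\gamma,\tau)$.}\label{tab:blocks}
\end{table}

First, $H$ must appear on the left. Row 0 supplies it as a block of $-W$, at the price of a new block $\tau^2H$ on the right, whose spectrum lies far outside $\mathcal A$. Second, this extra block is absorbed by rows 1 and 2, which exchange $\tau^2H$ and $\tau^3H$ infinitely often; one more copy among infinitely many makes no difference. This is the step that has no finite-dimensional counterpart. Third, the left side now contains the scalars $-\tau$, $-\tau^{-1}$ and $\gamma$. They must appear in $WD$, but by (b) not in $D$. Rows 3--5 produce a scalar $s$ in $WD$ from the scalars $st$ and $st^2$ in $D$, and reproduce these two. The multiplier $t\in\{\tau,\tau^{-1}\}$ is chosen so that $st$ and $st^2$ lie outside $\mathcal A$, and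 no new value of $-W$ arises. The scalar $-\tau^2$ of row 0 is among those reproduced.

Only finitely many distinct blocks occur, all invertible. Hence $D$ and $W$ are bounded and invertible, and the spectrum of each of $D$, $-W$, $WD$ is the union of the spectra of its blocks:
\begin{align*}
\sigma(D)&=\{-\tau^{\pm2},-\tau^{\pm3},\gamma\tau,\gamma\tau^2\}\cup\tau^2\sigma(H)\cup\tau^3\sigma(H),\\
\sigma(-W)&=\sigma(H)\cup\{-\tau,-\tau^{-1}\},\\
\sigma(WD)&=\sigma(D)\cup\{-\tau,-\tau^{-1},\gamma\}.
\end{align*}

(a) We have $\gamma\notin\sigma(H)$ by hypothesis, and $\gamma>0$.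

(b) The set $\sigma(D)$ misses $\mathcal A$: the numbers $\tau^{2},\tau^3$ exceed $\rho$, the numbers $\tau^{-2},\tau^{-3}$ are less than $\rho^{-1}$, we have $\gamma\tau^2>\gamma\tau>\rho^{-1}\rho^2=\rho$, and the elements of $\tau^2\sigma(H)\cup\tau^3\sigma(H)$ have modulus greater than $\tau^2/\rho=\rho^3$. So $\sigma(D)$ is disjoint from $\sigma(H)\cup\{\gamma\}$. It also omits $-\tau$ and $-\tau^{-1}$: the numbers $-\tau^{\pm2},-\tau^{\pm3}$ are different from these since $\tau>1$, the numbers $\gamma\tau,\gamma\tau^2$ are positive, and $\rho^3>\tau>\tau^{-1}$. (With $\tau H$ in place of $\tau^2H$ this would fail when $-1\in\sigma(H)$.)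

(c) The set $\sigma(D)\cup\{-\tau,-\tau^{-1}\}$ misses $\mathcal A\supset\sigma(H)$, and $\gamma\notin\sigma(H)$.

(d) The columns $D$ and $-W$ of the table, together with the summand $\gamma$, contain $H$ once, $\tau^2H$ and $\tau^3H$ each $\aleph_0$ times, and each of the nine scalars
\[
-\tau^{\pm1},\quad-\tau^{\pm2},\quad-\tau^{\pm3},\quad\gamma,\quad\gamma\tau,\quad\gamma\tau^2
\]
at least once and at most countably often. The column $WD$, together with the summand $H$, contains $H$ once, $\tau^2H$ and $\tau^3H$ each $\aleph_0$ times, and each of the nine scalars $s,st,st^2$ once; these are the same nine scalars. A finite or countable sum of copies of a scalar on $\mathcal K$ is unitarily equivalent to that scalar on $\mathcal K$, because the dimensions agree. So the two sides of (d) are unitarily equivalent.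
\end{proof}

This completes the proof of Proposition~\ref{prop:A}. Together with Propositions~\ref{prop:nec} and~\ref{prop:B} it proves Theorem~\ref{thm:gen}, and with it Theorem~\ref{thm:sep}.

\begin{thebibliography}{1}

\bibitem{weyl}
\emph{Weyl spectra of the $\chi$-class operators},
\texttt{http://www.koreascience.or.kr/article/JAKO200111920735330.pdf}

\end{thebibliography}
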